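\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The lowest degree of a nonnegative multiple\\ of a cyclotomic polynomial}


\begin{abstract}
Let $n>1$ and let $p$ be the smallest prime dividing $n$. We prove that
$1+x^{n/p}+\cdots+x^{(p-1)n/p}$ is the unique monic polynomial of lowest degree among
the real polynomials with nonnegative coefficients that are divisible by the cyclotomic
polynomial $\Phi_n$. The statement follows from a sharp theorem about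
positive measures on the circle: if the Fourier coefficients of orders $1,\dots,T-1$ of a
nonzero positive measure vanish, then the measure cannot live on an arc shorter than
$2\pi(T-1)/T$. The proof integrates
the measure against one explicit trigonometric polynomial. We also
treat divisibility by several cyclotomic polynomials at once, and polynomials of arbitrary
degree.
\end{abstract}

\section{The question and the answer}

For $n\ge 1$ let $\Phi_n(x)=\prod_\xi (x-\xi)$, the product over the primitive $n$-th
roots of unity $\xi$. All polynomials in this paper have real coefficients unless the context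
shows otherwise, and we call a
polynomial \emph{nonnegative} if all its coefficients are $\ge 0$. Since $\Phi_n$ has simple
roots, $\Phi_n$ divides $A$ if and only if $A$ vanishes at every primitive $n$-th root of unity.
Throughout, $\zeta=e^{2\pi i/n}$; the primitive $n$-th roots of unity are the powers $\zeta^m$
with $m$ coprime to $n$.

\emph{How small can the degree of a nonzero nonnegative multiple of $\Phi_n$ be?}

There is a picture behind the question. Let $A=\sum_j a_jx^j$ be nonzero and nonnegative with
$d=\deg A<n$, and put the weight $a_j$ at the vertex $e^{2\pi i j/n}$ of the regular $n$-gon.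
The equation $A(\zeta)=0$ says that these weights have their center of mass at $0$. The
equation $A(\zeta^m)=0$ says that this is still so after the weight at $e^{2\pi ij/n}$ is moved to
$e^{2\pi ijm/n}$, for every $j$. We ask how short a block $0,1,\dots,d$ of consecutive vertices can carry
weights that are balanced for every $m$ coprime to $n$.

The polynomial $\Phi_n$ has degree $\varphi(n)=n\prod_{q\mid n}(1-1/q)$, the product over the
primes $q$ dividing $n$, but it may have
negative coefficients:
\[
\Phi_{15}(x)=x^8-x^7+x^5-x^4+x^3-x+1 .
\]
Some nonnegative multiples are easy to find. For a prime $q$ dividing $n$,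
\[
1+x^{n/q}+x^{2n/q}+\cdots+x^{(q-1)n/q}=\frac{x^n-1}{x^{n/q}-1}
\]
vanishes at each primitive $n$-th root of unity $\xi$, because $\xi^n=1$ and $\xi^{n/q}\ne1$. It puts
equal weights on the vertices of a regular $q$-gon (two antipodal points if $q=2$). Its degree is $n-n/q$, which is smallest when
$q$ is the smallest prime $p$ dividing $n$. One is led to guess that nothing does better, and this
is the conjecture posed in \cite{source}. It is known to hold when $n$ is even, when $n$ is a
prime power, and when $2/p>1/q_1+\cdots+1/q_k$, where $q_1,\dots,q_k$ are the primes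
other than $p$ that divide $n$. We shall not use these cases.

For $n$ a prime power the guess is immediate, since $\varphi(n)=n-n/p$. Otherwise
$\varphi(n)<n-n/p$, and there is room for doubt: the multiples of $\Phi_n$ of degree less than
$n-n/p$, together with $0$, form a vector space of dimension $n-n/p-\varphi(n)$, which is already $70-48=22$ for $n=105$, and
one has to show that it contains no nonzero nonnegative polynomial. We prove that this is so
for every $n$.

\begin{theorem}\label{thm:main}
Let $n>1$ and let $p$ be the smallest prime dividing $n$. Let $A\ne0$ be a real polynomial with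
nonnegative coefficients divisible by $\Phi_n$. Then $\deg A\ge (p-1)n/p$. If
$\deg A=(p-1)n/p$, then
\[
A(x)=c\,\bigl(1+x^{n/p}+\cdots+x^{(p-1)n/p}\bigr)\qquad\text{with } c>0 .
\]
In particular, the monic polynomial of lowest degree with nonnegative coefficients divisible
by $\Phi_n$ is unique, and it is $1+x^{n/p}+\cdots+x^{(p-1)n/p}$.
\end{theorem}

Nonnegativity cannot be dropped: if $n$ is not a prime power, then $\Phi_n$ itself has degree
$\varphi(n)<(p-1)n/p$.

Of all the equations $A(\zeta^m)=0$ we use only those with $1\le m\le p-1$. Here is where the
smallest prime enters: every prime factor of such an $m$ is less than $p$, so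
$m$ is coprime to $n$. The next frequency is not available, since $\zeta^p$ is not a primitive $n$-th
root of unity, and the extremal polynomial takes the value $p$ there. With only these equations
kept, the arithmetic of $n$ disappears and a statement about measures on the circle
$\mathbb R/2\pi\mathbb Z$ remains. A \emph{closed arc} of length $\ell$, where
$0\le\ell<2\pi$, is the image in the circle of an interval $[a,a+\ell]$; a single point is an arc
of length $0$. A measure $\mu$ is \emph{supported in} $I$ if the complement of $I$ has measure $0$,
and its $m$-th \emph{moment} is $\int e^{im\theta}\,d\mu(\theta)$.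

\begin{theorem}\label{thm:measure}
Let $T\ge2$ be an integer, and let $\mu\ne0$ be a finite positive Borel measure on the circle
$\mathbb R/2\pi\mathbb Z$ with
\begin{equation}\label{eq:moments}
\int e^{im\theta}\,d\mu(\theta)=0\qquad(1\le m\le T-1).
\end{equation}
Suppose that $\mu$ is supported in a closed arc $I$ of length at most $2\pi(T-1)/T$. Then $I$ has
length exactly $2\pi(T-1)/T$, and $\mu$ is a positive multiple of the sum of unit point masses at
the $T$ equally spaced points of $I$ (spacing $2\pi/T$, both endpoints included). Conversely,
every such sum satisfies the hypotheses.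
\end{theorem}

In other words, if the moments of orders $1,\dots,T-1$ of a nonzero positive measure vanish, then
every open arc longer than $2\pi/T$ carries
mass, and an open arc of length exactly $2\pi/T$ can be free of mass only if the measure consists of
equal masses at the vertices of a regular $T$-gon (two antipodal points if $T=2$). We prove this by
integrating $\mu$ against a trigonometric polynomial that uses only the
frequencies $\pm1,\dots,\pm(T-1)$ and is nonnegative on $I$: the integral is $0$, so $\mu$ must
sit on the zeros.

Section~\ref{sec:small} shows the method for $p=2$ and $p=3$. Section~\ref{sec:cert} constructs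
the trigonometric polynomial that serves for general $T$, and Section~\ref{sec:measure} proves
Theorem~\ref{thm:measure}. Section~\ref{sec:poly} deduces Theorem~\ref{thm:main} and a version
for any divisor $t\ge2$ of $n$ in place of $p$. Section~\ref{sec:gaps} treats multiples of $\Phi_n$ of
arbitrary degree.

\section{Two cases by hand}\label{sec:small}

Let $A=\sum_{j=0}^d a_jx^j$ be a nonzero nonnegative multiple of $\Phi_n$ with $d\le n-n/p$, and
put $a_j=0$ for $j>d$.

\paragraph{The case $p=2$.} Here $d\le n/2$. The imaginary part of $A(\zeta)=0$ is
\[
\sum_{j=0}^{d}a_j\sin\frac{2\pi j}{n}=0 .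
\]
All sines in this sum are $\ge0$, and they vanish only for $j=0$ and $j=n/2$. So only $a_0$ and
$a_{n/2}$ can be nonzero, and $A(\zeta)=a_0-a_{n/2}=0$ gives $A=a_0(1+x^{n/2})$.

The pattern is this: \emph{a real linear combination of the real and imaginary parts of the equations that
has nonnegative coefficients at all admissible positions forces the weights onto the positions where
its coefficient is $0$.} This is linear
programming duality, and we call such a combination a certificate.

\paragraph{The case $p=3$.} Now $d\le 2n/3$, so the admissible positions fill two thirds of the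
circle. The equation $A(\zeta)=0$ no longer suffices. For $n=15$, the points $1,\zeta^4,\zeta^8$
leave gaps of $96^\circ$, $96^\circ$ and $168^\circ$, all less than $180^\circ$. So $0$ lies inside their triangle, and
some positive weights give $a_0+a_4\zeta^4+a_8\zeta^8=0$, although $8<10$. We have to use
$A(\zeta^2)=0$ as well; it holds because $n$ is odd.

Rotate the picture so that the forbidden arc is centered at the angle $0$, that is, put
$\theta_j=\frac{\pi}{3}+\frac{2\pi j}{n}$. For $0\le j\le 2n/3$ these angles lie in
$[\frac\pi3,\frac{5\pi}3]$, and
\[
\sum_j a_je^{im\theta_j}=e^{im\pi/3}A(\zeta^m)=0\qquad(m=1,2).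
\]
Consider
\[
F(\psi)=-2\cos\psi-2\cos2\psi=2-2\cos\psi-4\cos^2\psi=2(1+\cos\psi)(1-2\cos\psi).
\]
The first expression gives $\sum_j a_jF(\theta_j)=0$. The last one shows that $F\ge0$ where
$\cos\psi\le\frac12$, that is, on $[\frac\pi3,\frac{5\pi}3]$, with zeros there only at
$\frac\pi3,\pi,\frac{5\pi}3$. Hence only $a_0,a_{n/3},a_{2n/3}$ can be nonzero. With
$\omega=e^{2\pi i/3}$ the equation $A(\zeta)=0$ becomes
$a_0+a_{n/3}\,\omega+a_{2n/3}\,\omega^2=0$. Since $1+x+x^2$ is the minimal polynomial of
$\omega$ over $\mathbb R$, the three coefficients are equal, and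
$A=a_0(1+x^{n/3}+x^{2n/3})$. This settles every $n$ with $p=3$.

\section{The certificate}\label{sec:cert}

Let $T\ge2$. Put
\[
\alpha=\frac{\pi}{T},\qquad J=[\alpha,2\pi-\alpha],\qquad
\psi_k=(2k+1)\alpha\quad(0\le k\le T-1).
\]
So $J$ is an arc of length $2\pi(T-1)/T$, the complement of an open arc of length $2\pi/T$
centered at $0$. The nodes $\psi_k$ are its $T$ equally spaced points, from
$\psi_0=\alpha$ to $\psi_{T-1}=2\pi-\alpha$; see Figure~\ref{fig:arc}. We look for a nonzero real
trigonometric polynomial $F$ of degree at most $T-1$ with constant term $0$ that is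
nonnegative on $J$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[very thick] (36:1) arc (36:324:1);
\draw[dashed] (-36:1) arc (-36:36:1);
\foreach \a in {36,108,180,252,324} \fill (\a:1) circle (0.05);
\node at (36:1.27) {$\psi_0$};
\node at (108:1.25) {$\psi_1$};
\node at (180:1.27) {$\psi_2$};
\node at (252:1.25) {$\psi_3$};
\node at (324:1.27) {$\psi_4$};
\node at (0:1.45) {$F<0$};
\node at (180:0.45) {$F\ge0$};
\end{tikzpicture}
\caption{The circle for $T=5$. The closed arc $J$ (thick) is the complement of an open arc
of length $2\pi/5$ (dashed). The function $F$ is nonnegative on $J$, vanishes on $J$ exactly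
at the five nodes, and is negative on the dashed arc.}\label{fig:arc}
\end{figure}

Up to a constant factor, the requirements leave no choice. The $T$-gon of nodes annihilates the
frequencies $0<|m|\le T-1$,
\begin{equation}\label{eq:nodes}
\sum_{k=0}^{T-1}e^{im\psi_k}=e^{im\alpha}\sum_{k=0}^{T-1}e^{2\pi imk/T}=0,
\end{equation}
because the last sum is a geometric series with ratio $e^{2\pi i m/T}\ne1$. So
$\sum_kF(\psi_k)=0$. Since $F\ge0$ on $J$, it vanishes at every node, and it has a
zero of multiplicity at least $2$ at each of the $T-2$ nodes inside $J$, where it has a local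
minimum. With the two endpoints this makes $2T-2$ zeros counted with multiplicity, the largest number possible
in degree $T-1$, since $z^{T-1}F$ is a polynomial in $z=e^{i\psi}$ of degree at most
$2T-2$. Multiplying $F$ by $\cos\alpha-\cos\psi$, which has simple zeros at $\pm\alpha$, gives
double zeros at all $T$ nodes and degree at most $T$. The function $1+\cos T\psi$ has degree $T$ and
the same $2T$ zeros counted with multiplicity, so up to a constant factor
\[
F(\psi)=\frac{1+\cos T\psi}{\cos\alpha-\cos\psi} .
\]
The sign is right: on $J$ the numerator and the denominator are both $\ge0$. The next lemma writes this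
quotient as a sum of cosines with no constant term, and so confirms that it has all the required
properties.

\begin{lemma}\label{lem:cert}
Let
\[
F(\psi)=-\frac{2}{\sin\alpha}\sum_{m=1}^{T-1}\sin(m\alpha)\cos(m\psi).
\]
Then, for all $\psi$,
\begin{equation}\label{eq:identity}
(\cos\alpha-\cos\psi)\,F(\psi)=1+\cos T\psi .
\end{equation}
Consequently $F\ge0$ on $J$, the zeros of $F$ in $J$ are exactly
$\psi_0,\dots,\psi_{T-1}$, and $F<0$ outside $J$.
\end{lemma}

\begin{proof}
Write $s_m=\sin(m\alpha)$. Then $s_0=0$, $s_T=\sin\pi=0$, and
\begin{equation}\label{eq:rec}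
s_{j-1}+s_{j+1}=2\cos\alpha\, s_j .
\end{equation}
Since $2\cos\psi\cos m\psi=\cos(m+1)\psi+\cos(m-1)\psi$,
\[
2\cos\psi\sum_{m=1}^{T-1}s_m\cos m\psi
=\sum_{m=1}^{T-1}s_m\cos(m+1)\psi+\sum_{m=1}^{T-1}s_m\cos(m-1)\psi .
\]
Collect the terms with $\cos j\psi$ on the right. For $j=0$ only the second sum contributes, and it gives
$s_1$. For $j=T$ only the first contributes, and it gives $s_{T-1}\cos T\psi$. For
$1\le j\le T-1$ the coefficient is $s_{j-1}+s_{j+1}$; here $s_0=s_T=0$ accounts for the terms
missing at $j=1$ and $j=T-1$. By \eqref{eq:rec} this coefficient equals $2\cos\alpha\,s_j$.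
Therefore
\[
2(\cos\psi-\cos\alpha)\sum_{m=1}^{T-1}s_m\cos m\psi=s_1+s_{T-1}\cos T\psi
=\sin\alpha\,(1+\cos T\psi),
\]
because $s_{T-1}=\sin(\pi-\alpha)=\sin\alpha=s_1$. Division by $\sin\alpha\neq0$ gives \eqref{eq:identity}.

For $\alpha<\psi<2\pi-\alpha$ we have $\cos\psi<\cos\alpha$. So by \eqref{eq:identity} $F(\psi)$ has
the sign of $1+\cos T\psi\ge0$, and $F(\psi)=0$ only if $T\psi$ is an odd multiple of $\pi$, that is, only
if $\psi$ is one of $\psi_1,\dots,\psi_{T-2}$. At the endpoints, which are nodes, $F\ge0$ by
continuity. So $F\ge0$ on $J$, and $F$ has no zeros in $J$ other than the nodes. Conversely, by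
\eqref{eq:nodes} the nonnegative numbers $F(\psi_k)$ add up to $0$, so $F$ vanishes at every node.
Finally, for $|\psi|<\alpha$ we have $\cos\alpha-\cos\psi<0$ and, since $|T\psi|<\pi$,
$1+\cos T\psi>0$. So $F(\psi)<0$.
\end{proof}

For $T=3$ this is the function used in Section~\ref{sec:small}. For $T=2$ it is $-2\cos\psi$, which is,
up to a factor $2$, the rotated form of the sine used for $p=2$.

\section{The theorem on measures}\label{sec:measure}

\begin{proof}[Proof of Theorem~\ref{thm:measure}]
Let $\mu$ and $I$ be as in the theorem. Since $I$ has length at most $2\pi(T-1)/T$, it lies in a closed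
arc of exactly this length. A rotation through $\tau$ multiplies the $m$-th moment by
$e^{im\tau}$, so it preserves \eqref{eq:moments}. We may therefore assume that
$I\subseteq J$.

Since $\mu$ is a real measure, taking real parts in \eqref{eq:moments} gives
$\int\cos m\psi\,d\mu(\psi)=0$ for $1\le m\le T-1$. The function $F$ of Lemma~\ref{lem:cert} is a
combination of these cosines, and $\mu$ is supported in $J$, so
\[
\int_J F\,d\mu=0 .
\]
By the lemma, the integrand is nonnegative on $J$ and positive off the nodes. Since $\mu$ is positive,
it gives no mass to the complement of the nodes: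
\[
\mu=\sum_{k=0}^{T-1}b_k\,\delta_{\psi_k},\qquad b_k\ge0 .
\]
For this measure \eqref{eq:moments} reads
$e^{im\alpha}\sum_k b_ke^{2\pi imk/T}=0$ for $1\le m\le T-1$. So the polynomial
$\sum_{k=0}^{T-1}b_ky^k$, of degree at most $T-1$, vanishes at the $T-1$ roots of unity $y\ne1$
with $y^T=1$. Hence it is a constant multiple of $1+y+\cdots+y^{T-1}$, and all $b_k$ equal one constant $b$.
As $\mu\ne0$, we have $b>0$. In particular $\mu$ has mass at both endpoints of
$J$. So $I$ contains both endpoints, and being an arc inside $J$ it is equal to $J$.

Conversely, after a rotation the $T$ equally spaced points are the nodes $\psi_k$, and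
\eqref{eq:moments} for the sum of unit point masses at the nodes is \eqref{eq:nodes}.
\end{proof}

\begin{remark}
The numbers in the theorem cannot be relaxed. For $T\ge3$, if only the moments of orders
$1,\dots,T-2$ are required to vanish, equal masses on a regular
$(T-1)$-gon are allowed, and these fit into an arc of length $2\pi(T-2)/(T-1)<2\pi(T-1)/T$. If the arc is longer
than $2\pi(T-1)/T$, it contains two different rotations of the $T$-gon measure, and their sum
also satisfies \eqref{eq:moments}.
\end{remark}

\section{Polynomials of low degree}\label{sec:poly}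

We now return to polynomials. The following proposition isolates what the proof needs; the
divisor $t$ need not be prime.

\begin{proposition}\label{prop:equations}
Let $t\ge2$ be a divisor of $n$, and let $A\ne0$ be a polynomial with nonnegative coefficients
such that $A(\zeta^m)=0$ for $1\le m\le t-1$. If $\deg A\le(t-1)n/t$, then
\[
A(x)=c\,\bigl(1+x^{n/t}+\cdots+x^{(t-1)n/t}\bigr)\qquad\text{with } c>0 .
\]
\end{proposition}

\begin{proof}
Let $A=\sum_{j=0}^da_jx^j$ with $d=\deg A$, and let $\mu=\sum_{j=0}^da_j\delta_{2\pi j/n}$. Since $d<n$,
the points are distinct, so $a_j$ is the mass at $2\pi j/n$. Moreover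
\[
\int e^{im\theta}\,d\mu(\theta)=\sum_{j=0}^d a_je^{2\pi imj/n}=A(\zeta^m)=0\qquad(1\le m\le t-1),
\]
and $\mu$ is supported in the arc $[0,2\pi d/n]$, of length at most $2\pi(t-1)/t$.
Theorem~\ref{thm:measure} with $T=t$ gives $d=(t-1)n/t$ and says that $\mu$ has equal positive
masses at exactly the points
$\frac{2\pi k}{t}=\frac{2\pi}{n}\cdot\frac{kn}{t}$, $0\le k\le t-1$. This is the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A\ne0$ be nonnegative and divisible by $\Phi_n$, with $\deg A\le(p-1)n/p$. For
$1\le m\le p-1$ the number $m$ is coprime to $n$, so $A(\zeta^m)=0$. By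
Proposition~\ref{prop:equations} with $t=p$, $A$ is a positive multiple of
$1+x^{n/p}+\cdots+x^{(p-1)n/p}$. So no degree below $(p-1)n/p$ occurs, and a monic $A$ of this degree is equal to
this polynomial. It is divisible by $\Phi_n$, as shown in the introduction.
\end{proof}

The proof shows that both conclusions of Theorem~\ref{thm:main} need only the $p-1$ equations
$A(\zeta^m)=0$, $1\le m\le p-1$, and not full divisibility by $\Phi_n$.

When $t$ is a divisor of $n$ larger than $p$, some of the exponents $m<t$ are not coprime to $n$, and the equations
$A(\zeta^m)=0$ involve other cyclotomic polynomials. Which ones? The number $\zeta^m$ is a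
primitive $(n/g)$-th root of unity with $g=\gcd(m,n)$. This leads to the following version.

\begin{theorem}\label{thm:divisors}
Let $n>1$ and let $t\ge2$ be any divisor of $n$. Among monic polynomials with nonnegative
coefficients divisible by $\Phi_{n/g}$ for every divisor $g$ of $n$ with $g<t$, the unique one of
lowest degree is $1+x^{n/t}+\cdots+x^{(t-1)n/t}$.
\end{theorem}

For $t=p$ the only such $g$ is $1$, and this is the last statement of Theorem~\ref{thm:main}. For $n=12$ and
$t=4$ the divisors are $g=1,2,3$, the conditions concern $\Phi_{12},\Phi_6,\Phi_4$, and the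
minimal polynomial is $1+x^3+x^6+x^9$.

\begin{proof}
Since $x^N-1=\prod_{e\mid N}\Phi_e(x)$,
\[
1+x^{n/t}+\cdots+x^{(t-1)n/t}=\frac{x^n-1}{x^{n/t}-1}
=\prod_{e\mid n,\ e\nmid n/t}\Phi_e(x).
\]
Let $g\mid n$ and $e=n/g$. Then $e\mid n/t$ means $n/t=kn/g$ for some integer $k\ge1$, that is,
$g=kt$. This is impossible for $g<t$. So $\Phi_{n/g}$ is one of the factors for every divisor
$g<t$, and the polynomial has the required divisibility.

Now let $A$ be monic and nonnegative with the required divisibility, and let
$\deg A\le(t-1)n/t$. For $1\le m\le t-1$ the number $\zeta^m$ is a root of $\Phi_{n/g}$ with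
$g=\gcd(m,n)\le m<t$, so $A(\zeta^m)=0$. Proposition~\ref{prop:equations} gives
$A=c\,(1+x^{n/t}+\cdots+x^{(t-1)n/t})$, and $c=1$ because $A$ is monic.
\end{proof}

\section{Arbitrary degree: gaps between exponents}\label{sec:gaps}

For a multiple of $\Phi_n$ of large degree only the exponents modulo $n$ matter, since $\Phi_n$ divides
$x^n-1$. The degree bound then becomes a bound on gaps. Moreover, by using the
equations $A(\zeta^{um})=0$ for any fixed $u$ coprime to $n$, we can bound the gaps after
multiplying all exponents by $u$.

For a nonempty set $R\subseteq\mathbb Z/n$ and $s\in R$, the \emph{gap} after $s$ is the least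
integer $g\ge1$ with $s+g\in R$; then $s$ and $s+g$ are cyclically consecutive in $R$ and differ
by $g$. If $|R|=1$, the only gap is $n$: the single element is consecutive to itself and differs
from itself by $n$. The gaps of $R$ add up to $n$.

\begin{theorem}\label{thm:gaps}
Let $n>1$ and let $p$ be the smallest prime dividing $n$. Let $A\neq0$ have nonnegative
coefficients and be divisible by $\Phi_n$, with arbitrary degree. Let $S\subseteq\mathbb Z/n$ be the
set of residues modulo $n$ of the exponents occurring in $A$. Then for every $u$ coprime to
$n$, any two cyclically consecutive elements of $uS$ differ by at most $n/p$.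

If a gap of exactly $n/p$ occurs for some $u$, then $S$ is a coset of the subgroup of order $p$ in
$\mathbb Z/n$, and
\begin{equation}\label{eq:form}
A(x)\equiv c\,x^a\bigl(1+x^{n/p}+\cdots+x^{(p-1)n/p}\bigr)\pmod{x^n-1}
\end{equation}
for some $c>0$ and some integer $a\ge0$. Conversely, every $A$ with nonnegative coefficients of the form
\eqref{eq:form} with $c>0$ is divisible by $\Phi_n$ and attains the bound for every $u$.
\end{theorem}

\begin{proof}
For $s\in\mathbb Z/n$ let $a_s\ge0$ be the sum of the coefficients of $A$ at exponents congruent
to $s$. Because the coefficients are nonnegative, no cancellation can occur in this sum, so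
$S=\{s:a_s>0\}$. Fix $u$ coprime to $n$ and let
\[
\mu_u=\sum_{s\in\mathbb Z/n}a_s\,\delta_{2\pi us/n} .
\]
Multiplication by $u$ permutes $\mathbb Z/n$, so the points are distinct, and those that carry
mass are the points $2\pi r/n$ with $r\in uS$. For $1\le m\le p-1$ the product $um$ is coprime to $n$, hence
\[
\int e^{im\theta}\,d\mu_u(\theta)=\sum_s a_s\zeta^{ums}=A(\zeta^{um})=0 .
\]

Suppose that the gap $g$ after some element of $uS$ satisfies $g\ge n/p$, and let the integer $r$
represent this element. There is no mass
strictly between $2\pi r/n$ and $2\pi(r+g)/n$. So $\mu_u$ is supported in the closed arc from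
$2\pi(r+g)/n$ to $2\pi(r+n)/n$, whose length is
\[
2\pi\Bigl(1-\frac gn\Bigr)\le\frac{2\pi(p-1)}{p} .
\]
(If $|uS|=1$, then $g=n$ and the arc is a point; Theorem~\ref{thm:measure} allows this.)
Theorem~\ref{thm:measure} with $T=p$ says that the length is exactly $2\pi(p-1)/p$, so $g=n/p$.
This proves the bound. It also says that $\mu_u$ consists of equal masses $c>0$ at $p$
points with spacing $2\pi/p=\frac{2\pi}n\cdot\frac np$. So $uS$ is a coset of the subgroup $H$ of
order $p$, which is generated by $n/p$. Since $H$ is the only subgroup of order $p$ in the cyclic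
group $\mathbb Z/n$, multiplication by the inverse $u^{-1}$ of $u$ modulo $n$ maps $H$ to itself, and $S$ is a coset
of $H$ as well, with $a_s=c$ for all $s\in S$. Choosing an integer $a\ge0$ whose residue lies in $S$, we get
$A(x)\equiv\sum_{k=0}^{p-1}c\,x^{a+kn/p}\pmod{x^n-1}$, which is \eqref{eq:form}.

Conversely, let $A$ be nonnegative and satisfy \eqref{eq:form} with $c>0$. Since $\Phi_n$ divides both $x^n-1$ and
$1+x^{n/p}+\cdots+x^{(p-1)n/p}$, it divides $A$. The numbers $a_s$ are the
coefficients of the remainder of $A$ modulo $x^n-1$, so $S=\{s:a_s>0\}$ is the coset $a+H$.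
For every $u$ coprime to $n$ the set $uS=ua+H$ is again a coset of $H$, and all its gaps equal $n/p$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:main} is visible here with $u=1$: if $\deg A=d\le n-n/p$, then $S$ lies in
$\{0,\dots,d\}$, and the gap after its largest element $d$ is at least $n-d\ge n/p$. By
Theorem~\ref{thm:gaps} this gap is exactly $n/p$, so $d=n-n/p$ and $S$ is a coset of the subgroup
of order $p$. Also, since the
gaps of $S$ add up to $n$ and each is at most $n/p$, there are at least $p$ of them: a nonzero nonnegative
multiple of $\Phi_n$ has at least $p$ nonzero coefficients.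
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{The Lowest-Degree Polynomial With Nonnegative Coefficients Divisible By The $n$-Th
Cyclotomic Polynomial},
\url{http://www.combinatorics.org/ojs/index.php/eljc/article/download/v19i4p1/pdf}.
\end{thebibliography}

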